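# The constant in front of $\varepsilon$ in the least singular value bound

## 1. One entry, then a two by two Gaussian matrix

Take a $1\times1$ matrix $M=(\xi)$, where $\xi$ has mean $0$, variance $1$ and a continuous density $f$. Its only singular value is $|\xi|$, and
$$\mathbb P(|\xi|\le\varepsilon)=2f(0)\,\varepsilon\,(1+o(1))\qquad(\varepsilon\to0).$$
For $\xi=g\sim N(0,1)$ the slope is $2f(0)=\sqrt{2/\pi}\approx0.798$, and in fact $\mathbb P(|g|\le\varepsilon)\le\sqrt{2/\pi}\,\varepsilon\le\varepsilon$ for every $\varepsilon\ge 0$. Now let $\xi_*$ be an equal mixture of $N(0,\frac1{10})$ and $N(0,\frac{19}{10})$, which also has mean $0$ and variance $1$. Its slope is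
$$2f(0)=\sqrt{\tfrac2\pi}\cdot\tfrac12\big((0.1)^{-1/2}+(1.9)^{-1/2}\big)\approx0.798\cdot1.944\approx1.551 .$$
So at size $1$ the inequality $\mathbb P(\sigma_1\le\varepsilon)\le\varepsilon$ holds for $g$ and fails for $\xi_*$.

Now take a $2\times2$ matrix with iid $N(0,1)$ entries. Identify $\mathbb R^2$ with $\mathbb C$ and write $Mz=\alpha z+\beta\bar z$, where
$$\alpha=\tfrac12\big(m_{11}+m_{22}\big)+\tfrac i2\big(m_{21}-m_{12}\big),\qquad \beta=\tfrac12\big(m_{11}-m_{22}\big)+\tfrac i2\big(m_{21}+m_{12}\big).$$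
As $z$ runs over the unit circle, $|Mz|$ takes all values between $\big||\alpha|-|\beta|\big|$ and $|\alpha|+|\beta|$. So the singular values are $\sigma_1=|\alpha|+|\beta|$ and $\sigma_2=\big||\alpha|-|\beta|\big|$. The four real coordinates of $\alpha,\beta$ are independent $N(0,\frac12)$, hence $|\alpha|,|\beta|$ are independent with density $2xe^{-x^2}$ on $x>0$. Therefore, as $t\to0$,
$$\mathbb P(\sigma_2\le t)\sim2t\int_0^\infty(2xe^{-x^2})^2dx=8t\cdot\frac{\sqrt\pi}{8\sqrt2}=t\sqrt{\pi/2}.$$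
With $t=\varepsilon/\sqrt2$ the slope in $\varepsilon$ is $\frac{\sqrt\pi}2\approx0.886$, still below $1$.

The two Gaussian slopes are $\mathbb E\chi_n/\sqrt n$ for $n=1,2$, where $\chi_n$ is the length of a standard Gaussian vector in $\mathbb R^n$: indeed $\mathbb E\chi_1=\sqrt{2/\pi}$ and $\mathbb E\chi_2=\sqrt{\pi/2}$. This suggests a question for large $n$. With $t=\varepsilon/\sqrt n$, the slope should approach $1$. From which side, and does the side depend on the law of the entries?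

## 2. The inequality with constant one

Let $M$ be $n\times n$ with entries iid copies of $\xi$. Write $\sigma_1(M)\ge\dots\ge\sigma_n(M)\ge0$ for its singular values, so $\sigma_n(M)=\min_{|x|=1}|Mx|$. A random variable is *subgaussian* if $\mathbb P(|\xi|\ge x)\le2e^{-x^2/L^2}$ for some $L$ and all $x\ge 0$; the best $L$ is (up to constants) its subgaussian norm. Throughout, $\mathbb E\xi=0$ and $\mathbb E\xi^2=1$.

The Spielman–Teng conjecture predicted $\mathbb P(\sigma_n(M)\le\varepsilon n^{-1/2})\le C\varepsilon+e^{-cn}$ for all $\varepsilon\ge0$, with $C,c>0$ depending only on $\xi$. A theorem of Sah–Sahasrabudhe–Sawhney says that for all $n\ge2$ and $\varepsilon\ge0$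
$$\mathbb P\Big(\sigma_n(M)\le\frac{\varepsilon}{\sqrt n}\Big)\le(1+o(1))\varepsilon+e^{-\Omega_\xi(n)},$$
with $o(1)\le C_\xi(\log n)^{-1/16}$. The "Notes on the Resolution of the Spielman–Teng Conjecture" raise the question whether the $o(1)$ can be removed entirely: does every such $\xi$ admit $c_\xi>0$ and $n_0(\xi)$ with
$$\mathbb P\Big(\sigma_n(M)\le\frac{\varepsilon}{\sqrt n}\Big)\le\varepsilon+e^{-c_\xi n}\qquad\text{for all }n\ge n_0(\xi),\ \varepsilon\ge0\,?\tag{1}$$
The answer is no. The theorem just quoted is not used in the proof.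

**Definition (Gaussian scale mixture).** Let $g\sim N(0,1)$ and let $\tau$ be independent of $g$, with $\tau\in[a,b]$, $0<a\le1\le b<\infty$, $\mathbb E\tau=1$, $V:=\operatorname{Var}\tau$. Put $\xi=\sqrt\tau\,g$.

Such a $\xi$ has mean $0$, variance $\mathbb E\tau=1$, and is subgaussian, since $\mathbb P(|\xi|\ge x)\le\mathbb P(|g|\ge x/\sqrt b)\le2e^{-x^2/2b}$. Its fourth cumulant is $\kappa_4:=\mathbb E\xi^4-3=3\mathbb E\tau^2-3=3V$. Its density $f(x)=\mathbb E[(2\pi\tau)^{-1/2}e^{-x^2/2\tau}]$ is smooth, positive and bounded. *Example.* The variable $\xi_*$ of Section 1 is the case $\tau=1\pm0.9$ with probability $\frac12$ each: $a=0.1$, $b=1.9$, $V=0.81$, $\kappa_4=2.43$. The choice $\tau\equiv1$ gives $\xi=g$.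

**Theorem 1.** Let $\xi_*$ have law $\frac12N(0,\frac1{10})+\frac12N(0,\frac{19}{10})$. There is $n_1$ such that for all $n\ge n_1$ and all $0<\varepsilon\le n^{-3/4}/\log n$,
$$\mathbb P(\sigma_n(M)\le\varepsilon n^{-1/2})\ge\Big(1+\frac1{25n}\Big)\varepsilon.\tag{2}$$
Hence for every $c>0$ and all $n\ge n_2(c)$ the bound $\mathbb P(\sigma_n\le\varepsilon n^{-1/2})\le\varepsilon+e^{-cn}$ fails for every $\varepsilon\in[e^{-cn/2},\,n^{-3/4}/\log n]$. So no $c_\xi,n_0(\xi)$ as in (1) exist for $\xi=\xi_*$.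

The second part follows from (2): for such $\varepsilon$ the excess is $\frac{\varepsilon}{25n}\ge\frac{e^{-cn/2}}{25n}>e^{-cn}$ once $e^{cn/2}>25n$, and the interval of $\varepsilon$ is nonempty for large $n$.

**Theorem 2.** For every $\xi=\sqrt\tau\,g$ as above, uniformly in $0<\varepsilon\le n^{-3/4}/\log n$,
$$\mathbb P(\sigma_n(M)\le\varepsilon n^{-1/2})\ge\varepsilon\Big(1+\frac{\frac38\kappa_4-\frac14-o(1)}n\Big).\tag{3}$$
So (1) fails for every such $\xi$ with $\kappa_4>\frac23$. For $\xi=g$, on the other hand,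
$$\mathbb P(\sigma_n(M)\le\varepsilon n^{-1/2})\le\frac{\mathbb E\chi_n}{\sqrt n}\,\varepsilon\le\varepsilon\qquad\text{for all }n\ge3,\ \varepsilon\ge0.\tag{4}$$
So the answer depends on $\xi$.

No classification of the $\xi$ for which (1) holds is claimed, and $\kappa_4=\frac23$ is not claimed to be the optimal threshold.

**Conventions.** $C,c'>0$ depend only on $a,b$ and may change from line to line. Put $m:=\lceil\log^2n\rceil$ and $c_*:=\sqrt{2/\pi}=\mathbb E|g|$; $n$ is large unless stated otherwise. Matrices carry the Euclidean (Frobenius) inner product, $A^+$ is the pseudo-inverse, and $p(M)=\prod f(m_{ij})$ is the density of $M$. Given all the $\tau_{ij}$, the density of $M$ is a centered Gaussian density $p_\tau$, and $p=\mathbb E_\tau p_\tau$.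

## 3. The tube around the singular matrices

A matrix with small $\sigma_n$ lies close to the set of singular matrices. So the slope at $0$ of $t\mapsto\mathbb P(\sigma_n\le t)$ should be twice a surface integral of $p$, once for each side of the surface.

Let $S$ be the set of $n\times n$ matrices of rank exactly $n-1$. On $S$ some $(n-1)$-minor is nonzero, so the gradient of $\det$, which is the cofactor matrix, does not vanish, and $S$ is a smooth hypersurface. For $M\in S$ let $u,v$ be unit left and right null vectors, unique up to sign. The cofactor matrix $K_0$ satisfies $MK_0^T=K_0^TM=0$, so it is a multiple of $uv^T$. Hence $T_MS=\{H:u^THv=0\}$ with unit normals $\pm\nu$, $\nu=uv^T$. For instance, at $M=\operatorname{diag}(1,0)$ the normal is $\nu=\operatorname{diag}(0,1)$, and $M+s\nu=\operatorname{diag}(1,s)$.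

Let $\mathcal H$ be surface measure on $S$ and put
$$Z:=\int_Sp\,d\mathcal H,\qquad N_1:=\int_S|v_1|\,p\,d\mathcal H,\qquad C_n:=\frac{2Z}{\sqrt n}.$$
If the tube heuristic is right, $C_n$ is the slope in $\varepsilon$ of $\mathbb P(\sigma_n\le\varepsilon/\sqrt n)$ at $0$. Column permutations are isometries that preserve $S$ and $p$, and they permute the coordinates of $v$. So under $p\,d\mathcal H$ the vector $v$ is *exchangeable* up to sign: integrals of even functions of $v$ do not change when coordinates are permuted.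

*Example ($n=2$, Gaussian).* In the orthonormal coordinates $\sqrt2\alpha,\sqrt2\beta\in\mathbb R^2$ of Section 1, $S$ is the cone $|\sqrt2\alpha|=|\sqrt2\beta|=\varrho>0$. Its area element integrates to $\sqrt2\,(2\pi\varrho)^2d\varrho$, and $p=(2\pi)^{-2}e^{-\varrho^2}$. So $Z=\sqrt2\int_0^\infty\varrho^2e^{-\varrho^2}d\varrho=\sqrt{2\pi}/4$, and $2Z=\sqrt{\pi/2}$, which is the slope in $t$ found in Section 1.

**Step 1: coordinates on the tube.** The aim is to parametrize almost all matrices by a point of $S$, a side, and a distance. The map $(M,\pm\nu,s)\mapsto M\pm s\nu$, for $M\in S$ and $0<s<\sigma_{n-1}(M)$, is a bijection onto $\{X:0<\sigma_n(X)<\sigma_{n-1}(X)\}$. Indeed, adding $\pm suv^T$ to the singular value decomposition of $M$ gives one of $X=M\pm s\nu$, with simple smallest singular value $s$. Conversely, if $X$ has simple smallest singular value $s>0$ with singular vectors $u_X,v_X$ (unique up to a joint sign), then $s$, the signed normal $u_Xv_X^T$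 and $M=X-su_Xv_X^T$ are determined by $X$, and $M$ has rank $n-1$. The image has full measure: outside it, $\det X=0$ or the characteristic polynomial of $X^TX$ has a double root, and either way a nonzero polynomial in the entries vanishes.

**Step 2: the Jacobian.** Write $M=\sum_{i<n}\sigma_iu_iv_i^T$, $u_n=u$, $v_n=v$ (here $v_i$ denotes singular vectors), $E_{ij}=u_iv_j^T$. The $E_{ij}$ with $(i,j)\ne(n,n)$ form an orthonormal basis of $T_MS$. Differentiating $Mv=0$ and $u^TM=0$ in a direction $H\in T_MS$ gives $M\dot v=-Hv$ with $\dot v\perp v$, and $\dot u^TM=-u^TH$ with $\dot u\perp u$.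

- For $H=E_{ij}$ with $i,j<n$: $Hv=0$ and $u^TH=0$, so $\dot u=\dot v=0$.
- For $H=E_{in}$, $i<n$: $Hv=u_i$ and $u^TH=0$, so $\dot v=-\sigma_i^{-1}v_i$, $\dot u=0$, and $d\nu=u\dot v^T=-\sigma_i^{-1}E_{ni}$.
- For $H=E_{ni}$, $i<n$: $Hv=0$ and $u^TH=v_i^T$, so $\dot u=-\sigma_i^{-1}u_i$, $\dot v=0$, and $d\nu=\dot uv^T=-\sigma_i^{-1}E_{in}$.

So the differential of $M\pm s\nu$ fixes $E_{ij}$ ($i,j<n$), sends $\partial_s$ to $\pm E_{nn}$, and acts on $\operatorname{span}(E_{in},E_{ni})$ by the matrix with diagonal entries $1$ and off-diagonal entries $\mp s/\sigma_i$. The Jacobian is $\prod_{i<n}(1-s^2/\sigma_i^2)$, and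
$$\mathbb P(\sigma_n\le t)=\int_S\int_0^t1_{s<\sigma_{n-1}}\big[p(M+s\nu)+p(M-s\nu)\big]\prod_{i<n}\Big(1-\frac{s^2}{\sigma_i^2}\Big)ds\,d\mathcal H.\tag{5}$$

**Step 3: a lower bound.** The aim is to bound (5) below by $2tZ$ minus an error. Given $\tau$, since $\sum\nu_{ij}^2=1$ and $\cosh\ge1$,
$$p_\tau(M+s\nu)+p_\tau(M-s\nu)=2p_\tau(M)\,e^{-\sum s^2\nu_{ij}^2/2\tau_{ij}}\cosh\Big(s\sum\frac{m_{ij}\nu_{ij}}{\tau_{ij}}\Big)\ge2p_\tau(M)e^{-s^2/2a};$$
average over $\tau$. Also $1_{s<\sigma_{n-1}}\prod_{i<n}(1-s^2/\sigma_i^2)\ge1-\min(1,s^2\sum_{i<n}\sigma_i^{-2})$. If $s<\sigma_{n-1}$ this is $\prod(1-x_i)\ge\max(0,1-\sum x_i)$ for $x_i\in[0,1]$; if $s\ge\sigma_{n-1}$ the right side is $0$. Both right-hand sides decrease in $s$, so, provided $Z<\infty$,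
$$\mathbb P(\sigma_n\le t)\ge2te^{-t^2/2a}\Big[Z-\int_Sp\,\min\Big(1,t^2\sum_{i<n}\sigma_i^{-2}\Big)d\mathcal H\Big].\tag{6}$$

## 4. Slicing along one column

To compute integrals over $S$ we freeze all columns but one and integrate over the remaining column. The tool is the coarea formula.

**Coarea formula.** Let $\pi$ be a smooth map from a Riemannian manifold $S$ to $\mathbb R^N$, $N\le\dim S$. Its *normal Jacobian* $J$ at a point is the absolute determinant of $d\pi$ restricted to $(\ker d\pi)^\perp$ if $d\pi$ is onto, and $0$ otherwise. For measurable $h\ge0$, $\int_ShJ\,d\mathcal H=\int_{\mathbb R^N}\big(\int_{\pi^{-1}(y)}h\,d\mathcal H\big)dy$, with surface measure on the fibers.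

*Example.* For the unit circle and $\pi(x,y)=x$, the normal Jacobian is $|y|$, which is the size of the component of the unit normal $(x,y)$ along the forgotten direction. With $h=1$ the formula reads $\int_0^{2\pi}|\sin\phi|\,d\phi=\int_{-1}^12\,dx=4$.

**Step 1: the normal Jacobian is $|v_n|$.** Let $\pi(M)=A$ delete the last column $X$, and let $v'=(v_1,\dots,v_{n-1})$. A tangent vector $(A',X')$ satisfies $u^TA'v'+v_nu^TX'=0$. If $v_n\ne0$, the kernel of $d\pi|_{T_MS}$ is $\{(0,X'):X'\perp u\}$. Its orthogonal complement in $T_MS$ consists of the $(A',\beta u)$ with $\beta=-\langle A',uv'^T\rangle/v_n$. The map $A'\mapsto(A',\beta u)$ adds one linear functional of norm $|v'|/|v_n|$ to the identity, so its Jacobian is $(1+|v'|^2/v_n^2)^{1/2}=1/|v_n|$, and $d\pi$ on the complement is its inverse. If $v_n=0$, every tangent vector has $\langle A',uv'^T\rangle=0$, so $d\pi$ is not onto and the normal Jacobian is $0=|v_n|$. Rank-deficient $A$ form a null set, and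 for $A$ of full rank the fiber is $\{X\in\operatorname{range}A\}$. Hence for $h\ge0$
$$\int_Sh\,|v_n|\,p\,d\mathcal H=\mathbb E_A\int_{X\in\operatorname{range}A}h\,f^{\otimes n}(X)\,dX.\tag{7}$$

**Step 2: a formula for $N_1$, and $Z<\infty$.** Take $h=1$. Let $u$ be the unit normal to the columns of $A$. By exchangeability $N_1=\int_S|v_n|p\,d\mathcal H$, and the inner integral in (7) is the density at $0$ of $\langle u,X\rangle$, where $X$ is independent of $A$. Given the $\tau_i$ of $X$, $\langle u,X\rangle\sim N(0,\sum u_i^2\tau_i)$. So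
$$N_1=\frac1{\sqrt{2\pi}}\,\mathbb E\Big(\sum_iu_i^2\tau_i\Big)^{-1/2}\le(2\pi a)^{-1/2},\tag{8}$$
where $u$ and the $\tau_i$ are independent. In the same way $\int_{\operatorname{range}A}f^{\otimes n}\le(2\pi a)^{-1/2}$ for every full-rank $A$. Since $\sum_j|v_j|\ge|v|=1$, exchangeability gives $Z\le nN_1<\infty$.

**Step 3: $v_1\neq0$ almost everywhere.** This will allow division by $|(v_1,v_2)|$. For full-rank $A$, $Av'+v_nX=0$ means $v\propto(A^+X,-1)$. As $X$ runs over $\operatorname{range}A$, the condition $(A^+X)_1=0$ cuts out a hyperplane. So by (7) the set $\{v_1=0\}$ has measure $0$ under $|v_n|p\,d\mathcal H$, and likewise, deleting column $j$ instead, under $|v_j|p\,d\mathcal H$ for $2\le j\le n$. At each point of $\{v_1=0\}$ some such $|v_j|$ is positive, and $p>0$. Hence $\{v_1=0\}$ is $\mathcal H$-null.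

**Step 4: the error term in (6).** Insert $1\le\sum_j|v_j|$, use exchangeability (the singular values do not change when columns are permuted), then (7), the interlacing $\sigma_i(M)\ge\sigma_i(A)$ for $i\le n-1$, and $\int_{\operatorname{range}A}f^{\otimes n}\le C$. Further, $\sum_i\sigma_i(A)^{-2}=\operatorname{tr}(A^TA)^{-1}=\sum_jd_j^{-2}$, where $d_j$ is the distance from column $j$ of $A$ to the span of the other $n-2$ columns (the $j$th diagonal entry of $(A^TA)^{-1}$ is $d_j^{-2}$). So the integral in (6) is at most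
$$Cn\sum_{j\le n-1}\mathbb E\min(1,t^2d_j^{-2}).$$
Here $d_j=|z|$, with $z$ the projection of a column onto an independent $2$-plane. Given $\tau$ and the plane, $z$ is Gaussian with covariance $\ge aI_2$, so its density is at most $(2\pi a)^{-1}$. For $0<t\le1$,
$$\mathbb E\min(1,t^2|z|^{-2})\le\mathbb P(|z|\le t)+t^2\,\mathbb E\big[|z|^{-2}1_{t<|z|\le1}\big]+t^2\le\frac{t^2}{2a}+\frac{t^2}a\log\frac1t+t^2 .$$
Therefore, for $0<t\le1$,
$$\mathbb P(\sigma_n\le t)\ge2te^{-t^2/2a}\big[Z-Cn^2t^2(1+\log\tfrac1t)\big].\tag{9}$$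
Everything now reduces to a lower bound for $Z$, equivalently for $C_n=2Z/\sqrt n$.

## 5. Cauchy–Schwarz loses a factor $\sqrt{2/\pi}$

The quantity $N_1$ is accessible: by (8) and Jensen's inequality for the convex function $x^{-1/2}$, $\sqrt{2\pi}N_1\ge1$. To pass from $N_1$ to $Z$, the first thing to try is $\sum_j|v_j|\le\sqrt n$, which gives $nN_1\le\sqrt nZ$, i.e.
$$C_n\ge2N_1\ge\sqrt{2/\pi}\approx0.798.$$
This is far below $1$. The loss is real: for $2\times2$ Gaussian matrices $Z=\sqrt{2\pi}/4\approx0.627$, while $\sqrt2\,N_1=\pi^{-1/2}\approx0.564$. Cauchy–Schwarz treats $v$ as if all $|v_j|$ were equal.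

Let us see what is needed. Let $v$ have the law $Z^{-1}p\,d\mathcal H$. Then $\mathbb E|v_1|=N_1/Z$ and
$$C_n=\frac{2N_1}{\sqrt n\;\mathbb E|v_1|}.$$
If $v$ were uniform on the sphere and $r\sim\chi_n$ independent of $v$, then $rv_1$ would be standard normal, so $\mathbb E[\chi_n]\,\mathbb E|v_1|=c_*$, and we would get $C_n=\frac{\mathbb E\chi_n}{\sqrt n}\sqrt{2\pi}\,N_1$ since $2/c_*=\sqrt{2\pi}$. Recall $\Gamma(x+\frac12)/\Gamma(x)=\sqrt x\,(1-\frac1{8x}+O(x^{-2}))$; with $x=n/2$,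
$$\frac{\mathbb E\chi_n}{\sqrt n}=\sqrt{\frac2n}\,\frac{\Gamma(\frac{n+1}2)}{\Gamma(\frac n2)}=1-\frac1{4n}+O(n^{-2}).\tag{10}$$
So the factor $\mathbb E\chi_n/\sqrt n$ costs $\frac1{4n}$. In the other direction the second-order term of $(1+x)^{-1/2}$ in (8) should raise $\sqrt{2\pi}N_1$ above $1$ by at least about $\frac{3V}{8n}$, because $\sum u_i^4\ge\frac1n$. For $V=0.81$ the balance is positive, but it is only of order $1/n$. Hence we need to compare $v$ with a uniform vector up to *relative error $o(1/n)$*. Only one direction of the comparison is needed: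
$$\mathbb E[\chi_n]\,N_1\le c_*Z+o(n^{-1/2}).\tag{11}$$
(This error is of the right size: divided by $\frac{c_*}{2}\sqrt n$ it is $o(1/n)$.) In words, $v$ must not be more spread out in $\ell^1$ than a uniform vector. The next sections prove (11).

## 6. A Stein equation, read through rotations in coordinate planes

We measure $\mathbb E[\chi_n]N_1-c_*Z$ by a quantity that involves only two coordinates of $v$ at a time and vanishes when $v$ is invariant under rotations of those two coordinates.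

**Step 1: the Stein equation.** The aim is to write $|x|-c_*$ as $H''-xH'$. Let $\mathrm{Mi}(x)=\int_0^\infty e^{-xs-s^2/2}ds$. From $\int_0^\infty(x+s)e^{-xs-s^2/2}ds=1$ we get $\mathrm{Mi}'=x\,\mathrm{Mi}-1$, and $\mathrm{Mi}(0)=\sqrt{\pi/2}=1/c_*$. Let $H$ be even with $H(0)=0$ and
$$H'(x)=-1+c_*\mathrm{Mi}(x)\quad(x\ge0).$$
Then $H'(0)=0$, and $H''=c_*\mathrm{Mi}'$ on $x\ge0$, so the even function $H$ is $C^2$. Since $0<c_*\mathrm{Mi}\le1$ and $0\le-\mathrm{Mi}'(x)\le\int_0^\infty se^{-s^2/2}ds=1$ for $x\ge0$, we have $|H'|\le1$ and $|H''|\le c_*$, hence $|H'(x)|\le c_*|x|$. For $x\ge0$, $H''-xH'=c_*x\mathrm{Mi}-c_*+x-c_*x\mathrm{Mi}=x-c_*$, and by evenness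
$$H''(x)-xH'(x)=|x|-c_*\qquad(x\in\mathbb R).\tag{12}$$

**Step 2: rotations.** Let $L_{ij}=x_i\partial_j-x_j\partial_i$ and $h(x)=\sum_iH(x_i)$. Only the terms $H(x_i)+H(x_j)$ feel $L_{ij}$: $L_{ij}h=x_iH'(x_j)-x_jH'(x_i)$, and
$$L_{ij}^2h=x_i^2H''(x_j)+x_j^2H''(x_i)-x_iH'(x_i)-x_jH'(x_j).\tag{13}$$
In particular $|L_{ij}^2h|\le2c_*(x_i^2+x_j^2)$. Summing over pairs, and using $\sum_{j\ne i}x_j^2=|x|^2-x_i^2$,
$$\sum_{i<j}L_{ij}^2h=\sum_i\big[(|x|^2-x_i^2)H''(x_i)-(n-1)x_iH'(x_i)\big].$$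

**Step 3: averaging over the radius.** Let $v$ have law $Z^{-1}p\,d\mathcal H$, let $r\sim\chi_n$ be independent of $v$, and put $x=rv$. For fixed $v$ let $\gamma(r)=H(rv_i)$. Then $\gamma''=v_i^2H''(x_i)$ and $\gamma'/r=x_iH'(x_i)/r^2$, so the $i$th term above divided by $r^2$ equals $H''(x_i)-\gamma''-\frac{n-1}r\gamma'$. Since $(\gamma'r^{n-1}e^{-r^2/2})'=[\gamma''+(\frac{n-1}r-r)\gamma']r^{n-1}e^{-r^2/2}$ integrates to $0$ over $(0,\infty)$, we have $\mathbb E_r[\gamma''+\frac{n-1}r\gamma']=\mathbb E_r[r\gamma']=\mathbb E_r[x_iH'(x_i)]$. With (12),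
$$\mathbb E\Big[r^{-2}\sum_{i<j}L_{ij}^2h\Big]=\mathbb E\sum_i\big(H''(x_i)-x_iH'(x_i)\big)=\sum_i\big(\mathbb E|x_i|-c_*\big)=n\Big(\frac{\mathbb E[\chi_n]N_1}Z-c_*\Big).$$
All terms are integrable, since $|r^{-2}L_{ij}^2h|\le2c_*$ and $|x_iH'(x_i)|\le c_*x_i^2$.

**Step 4: one pair.** By exchangeability all $\binom n2$ pairs contribute equally. Write $(v_1,v_2)=\rho(\cos\theta,\sin\theta)$, so that $L_{12}=\partial_\theta$, and $\Phi(\theta,\beta)=H(\beta\cos\theta)+H(\beta\sin\theta)$. Multiplying by $Z/n$,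
$$\mathbb E[\chi_n]N_1-c_*Z=\frac{n-1}2\,\mathbb E_r\big[r^{-2}\mathcal I(r)\big],\qquad\mathcal I(r)=\int_S\partial_\theta^2\Phi(\theta,r\rho)\,p\,d\mathcal H.\tag{14}$$
If the angle of $(v_1,v_2)$ were uniform given $\rho$, then $\mathcal I(r)$ would be $0$, because $\partial_\theta^2\Phi$ has mean zero over a period. So we need the joint law of $\rho$ and $\theta$.

## 7. Slicing along two columns

We now forget two columns. The same computation is needed for $n\times n$ matrices on $S$ (case $d=2$) and, for Theorem 2, for $(n-1)\times n$ matrices (case $d=1$).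

**Notation.** Let $d\in\{1,2\}$, $n'=n-2+d$, $A$ an $n'\times(n-2)$ matrix of full rank, $W=\operatorname{range}A$, and $P$ the orthogonal projection onto $W^\perp$, which has dimension $d$. Let $Y_1,Y_2\in\mathbb R^{n'}$ have iid $\xi$ entries. With $\mathsf c=\cos\theta$, $\mathsf s=\sin\theta$ put
$$Y_\theta=\mathsf cY_1+\mathsf sY_2,\qquad Y_\theta^\perp=-\mathsf sY_1+\mathsf cY_2,\qquad R=\sqrt{1+|A^+Y_\theta|^2},$$
and define
$$\mathbb E\big[\delta(PY_\theta)h(Y_\theta,Y_\theta^\perp)\big]:=\int_WdY\int_{\mathbb R^{n'}}dY'\,f^\otimes(\mathsf cY-\mathsf sY')\,f^\otimes(\mathsf sY+\mathsf cY')\,h(Y,Y').$$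
Note $Y_1=\mathsf cY_\theta-\mathsf sY_\theta^\perp$ and $Y_2=\mathsf sY_\theta+\mathsf cY_\theta^\perp$. The expression integrates $h$ against the joint density restricted to $PY_\theta=0$. *Example.* For Gaussian entries and $h=1$ the product of densities is $(2\pi)^{-n'}e^{-(|Y|^2+|Y'|^2)/2}$, and the value is $(2\pi)^{-d/2}$, the density at $0$ of $PY_\theta\sim N(0,I_d)$.

**Step 1: the case $d=2$.** The aim is to express surface integrals of functions of $(v_1,v_2)$. Write $M=(Y_1,Y_2,A)\in S$, $v=(v_1,v_2,v'')$, $\rho=|(v_1,v_2)|$, which is positive a.e. on $S$ by Section 4. For the map $M\mapsto A$, the tangent space is $T_MS=\{(H_1,H_2,A'):u^T(v_1H_1+v_2H_2+A'v'')=0\}$. At points with $\rho>0$ the kernel is $\{A'=0,\ v_1u^TH_1+v_2u^TH_2=0\}$. Its complement in $T_MS$ consists of $(\beta\frac{v_1}\rho u,\beta\frac{v_2}\rho u,A')$ with $\beta\rho=-\langle A',uv''^T\rangle$. As in Section 4, the normal Jacobian is $(1+|v''|^2/\rho^2)^{-1/2}=\rho$.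

For $A$ of full rank, $\operatorname{rank}M=n-2+\operatorname{rank}(PY_1,PY_2)$. So the fiber is $W\times W$ times the set of rank-one $2\times2$ matrices $B=(PY_1,PY_2)$, written in an orthonormal basis of $W^\perp$. These are parametrized bijectively by $B=z'(-\mathsf s,\mathsf c)$ with $z'\in\mathbb R^2\setminus\{0\}$, $\theta\in[0,\pi)$. The tangent vectors $e_k(-\mathsf s,\mathsf c)$ are orthonormal, and $\partial_\theta B=z'(-\mathsf c,-\mathsf s)$ is orthogonal to them with norm $|z'|$. So the area element is $|z'|\,dz'\,d\theta$.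

On the fiber, $PY_1=-\mathsf sz'$ and $PY_2=\mathsf cz'$, so $PY_\theta=0$ and $PY_\theta^\perp=z'$. From $P(v_1Y_1+v_2Y_2)=0$ we get $-v_1\mathsf s+v_2\mathsf c=0$, that is, $(v_1,v_2)=\pm\rho(\mathsf c,\mathsf s)$. Then $\pm\rho Y_\theta+Av''=0$ with $Y_\theta\in W$ gives $|v''|=\rho|A^+Y_\theta|$, and $\rho^2+|v''|^2=1$ gives $\rho=1/R$. Finally, rotating the $W$-components of $(Y_1,Y_2)$ into those of $(Y_\theta,Y_\theta^\perp)$ preserves Lebesgue measure. The coarea formula applied to $\psi p/\rho$ gives, for even $\psi$ that is bounded or nonnegative,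
$$\int_S\psi(v_1,v_2)\,p\,d\mathcal H=\mathbb E_A\int_0^\pi d\theta\;\mathbb E\Big[\delta(PY_\theta)\,|PY_\theta^\perp|\,R\,\psi\Big(\frac{\mathsf c}R,\frac{\mathsf s}R\Big)\Big].\tag{15}$$

**Step 2: the case $d=1$.** Let $u\in\mathbb R^n$ be the unit null vector of the random $(n-1)\times n$ matrix $(Y_1,Y_2,A)$. Now $W^\perp$ is a line, and $(PY_1,PY_2)\in\mathbb R^2$ has polar coordinates $y'(-\mathsf s,\mathsf c)$, $y'\in\mathbb R$, $\theta\in[0,\pi)$, with area element $|y'|\,dy'\,d\theta$. The computation of the null vector is unchanged: $(u_1,u_2)=\pm R^{-1}(\mathsf c,\mathsf s)$. There is no surface and no normal Jacobian, so no factor $R$: for bounded even $\psi$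
$$\mathbb E\psi(u_1,u_2)=\mathbb E_A\int_0^\pi d\theta\;\mathbb E\Big[\delta(PY_\theta)\,|PY_\theta^\perp|\,\psi\Big(\frac{\mathsf c}R,\frac{\mathsf s}R\Big)\Big].\tag{16}$$

## 8. A Laplace representation and the sign of its fourth harmonic

In (15) with $\psi=\partial_\theta^2\Phi(\theta,r\rho)$ the integrand contains $R\,\partial_\theta^2\Phi(\theta,r/R)$. We write this as a mixture of Gaussian functions $e^{-\omega^2R^2/2}$, because $R^2=1+|A^+Y_\theta|^2$ is quadratic in $Y_\theta$ and such functions integrate explicitly against Gaussian densities.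

**Step 1: the representation of $H'$.** For $\alpha\ge0$, $R>0$,
$$H'\Big(\frac\alpha R\Big)=-\int_0^\infty k_\alpha(\omega)e^{-\omega^2R^2/2}d\omega,\qquad k_\alpha(\omega)=\frac{2\alpha}\pi\int_0^{\pi/2}\sin\phi\,e^{-\alpha\omega\sin\phi}\,d\phi.\tag{17}$$
To check this, put $\beta=\alpha/R$ and $s=R\omega$. The integral of $k_\alpha(\omega)e^{-\omega^2R^2/2}$ equals
$$\frac2\pi\int_0^{\pi/2}\beta\sin\phi\;\mathrm{Mi}(\beta\sin\phi)\,d\phi=\frac2\pi\int_0^{\pi/2}\big(1+\mathrm{Mi}'(\beta\sin\phi)\big)d\phi=1-\frac2\pi\int_0^{\pi/2}\!\!\int_0^\infty se^{-\beta s\sin\phi-s^2/2}\,ds\,d\phi.$$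
With $(x,y)=s(\sin\phi,\cos\phi)$ the last double integral is $\int_0^\infty\!\int_0^\infty e^{-\beta x-(x^2+y^2)/2}dx\,dy=\sqrt{\pi/2}\,\mathrm{Mi}(\beta)$. So the total is $1-c_*\mathrm{Mi}(\beta)=-H'(\beta)$.

We record $0\le k_\alpha\le2\alpha/\pi$. With $k'_\alpha=\partial_\alpha k_\alpha=\frac2\pi\int_0^{\pi/2}\sin\phi\,(1-\alpha\omega\sin\phi)e^{-\alpha\omega\sin\phi}d\phi$ we also have $|k_\alpha'|\le\frac2\pi$, because $|1-x|e^{-x}\le1$ for $x\ge0$.

**Step 2: the representation of $R\,\partial_\theta^2\Phi$.** Put $\beta=r/R$. By (13), and since $H''$ and $xH'(x)$ are even,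
$$R\,\partial_\theta^2\Phi\Big(\theta,\frac rR\Big)=r\big[\beta\mathsf s^2H''(\beta|\mathsf c|)-|\mathsf c|H'(\beta|\mathsf c|)+\beta\mathsf c^2H''(\beta|\mathsf s|)-|\mathsf s|H'(\beta|\mathsf s|)\big].$$
By (17), $H'(\beta y)=-\int k_{ry}(\omega)e^{-\omega^2R^2/2}d\omega$ for $y\ge0$. Differentiating in $y$ under the integral (the derivative is dominated by $\frac{2r}\pi e^{-\omega^2R^2/2}$) gives $\beta H''(\beta y)=-\int rk'_{ry}(\omega)e^{-\omega^2R^2/2}d\omega$. Hence
$$R\,\partial_\theta^2\Phi\Big(\theta,\frac rR\Big)=\int_0^\infty\nu_\theta(\omega)e^{-\omega^2R^2/2}d\omega,\qquad\nu_\theta=-r^2\mathsf s^2k'_{r|\mathsf c|}+r|\mathsf c|k_{r|\mathsf c|}-r^2\mathsf c^2k'_{r|\mathsf s|}+r|\mathsf s|k_{r|\mathsf s|},\tag{18}$$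
and $|\nu_\theta(\omega)|\le\frac2\pi r^2(\mathsf s^2+\mathsf c^2+\mathsf c^2+\mathsf s^2)=\frac4\pi r^2$.

**Step 3: mean zero in $\theta$.** Let $\mathfrak n(y)=\int_0^{ry}k_\alpha(\omega)\,d\alpha$, so $\mathfrak n'(y)=rk_{ry}$ and $\mathfrak n''(y)=r^2k'_{ry}$. Then $\nu_\theta(\omega)=-\partial_\theta^2\big[\mathfrak n(|\cos\theta|)+\mathfrak n(|\sin\theta|)\big]$. Since $\mathfrak n'(0)=rk_0=0$, the function $y\mapsto\mathfrak n(|y|)$ is $C^2$, so the bracket is $C^2$; it is also $\pi$-periodic. Hence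
$$\int_0^\pi\nu_\theta(\omega)\,d\theta=0.\tag{19}$$

**Step 4: the coefficient of $\cos4\theta$ is at most $0$.** Integrate by parts twice; then use that $\cos4\theta$ is unchanged under $\theta\mapsto\pi-\theta$ and $\theta\mapsto\frac\pi2-\theta$, so that four equal integrals over $[0,\frac\pi2]$ appear; then integrate by parts once more (the boundary terms contain $\sin4\theta=0$):
$$\int_0^\pi\cos4\theta\,\nu_\theta\,d\theta=16\int_0^\pi\cos4\theta\,\big[\mathfrak n(|\cos\theta|)+\mathfrak n(|\sin\theta|)\big]d\theta=64\int_0^{\pi/2}\cos4\theta\,\mathfrak n(\cos\theta)\,d\theta=16r\int_0^{\pi/2}\sin4\theta\sin\theta\,k_{r\cos\theta}(\omega)\,d\theta .$$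
Inserting $k_{r\cos\theta}$, this is $\frac{32r^2}\pi\mathcal D$ with
$$\mathcal D=\int_0^{\pi/2}\!\!\int_0^{\pi/2}\sin4\theta\,\sin\theta\cos\theta\;e^{-r\omega\sin\phi\cos\theta}\,\sin\phi\,d\phi\,d\theta.$$
This is an integral over the octant of the unit sphere with coordinates $(\zeta,\zeta_2,\zeta_3)=(\sin\phi\cos\theta,\sin\phi\sin\theta,\cos\phi)$ and area element $\sin\phi\,d\phi\,d\theta$. Since $\sin4\theta=4\sin\theta\cos\theta(\cos^2\theta-\sin^2\theta)$,
$$\sin4\theta\sin\theta\cos\theta=\frac{4\zeta^2\zeta_2^2(\zeta^2-\zeta_2^2)}{(\zeta^2+\zeta_2^2)^3}.$$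
Use the area element in the form $d\zeta\,d\psi$, with $(\zeta_2,\zeta_3)=\sqrt{1-\zeta^2}\,(\cos\psi,\sin\psi)$. Put $\eta=1-\zeta^2$ and $T=\tan\psi$. Then
$$\zeta_2^2=\frac\eta{1+T^2},\qquad\zeta^2+\zeta_2^2=\frac{1+\zeta^2T^2}{1+T^2},\qquad\zeta^2-\zeta_2^2=\frac{1+\zeta^2T^2-2\eta}{1+T^2},\qquad d\psi=\frac{dT}{1+T^2}.$$
All powers of $1+T^2$ cancel. Using $\int_0^\infty\frac{dT}{(1+\zeta^2T^2)^2}=\frac\pi{4\zeta}$ and $\int_0^\infty\frac{dT}{(1+\zeta^2T^2)^3}=\frac{3\pi}{16\zeta}$,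
$$\int_0^{\pi/2}\frac{\zeta_2^2(\zeta^2-\zeta_2^2)}{(\zeta^2+\zeta_2^2)^3}\,d\psi=\eta\int_0^\infty\frac{(1+\zeta^2T^2)-2\eta}{(1+\zeta^2T^2)^3}\,dT=\frac\eta\zeta\Big(\frac\pi4-\frac{3\pi}8\eta\Big)=\frac\pi8\cdot\frac{\eta(3\zeta^2-1)}\zeta .$$
Since $\zeta(1-\zeta^2)(3\zeta^2-1)=-\frac12\frac d{d\zeta}\big[\zeta^2(1-\zeta^2)^2\big]$, a final integration by parts gives
$$\mathcal D=\frac\pi2\int_0^1\zeta(1-\zeta^2)(3\zeta^2-1)e^{-r\omega\zeta}d\zeta=-\frac\pi4\,r\omega\int_0^1\zeta^2(1-\zeta^2)^2e^{-r\omega\zeta}d\zeta\le0.$$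
Therefore
$$\int_0^\pi\cos4\theta\;\nu_\theta(\omega)\,d\theta=\frac{32r^2}\pi\,\mathcal D\le0\qquad(\omega>0).\tag{20}$$

**Step 5: the integral $\mathcal I(r)$.** For a full-rank $A$ as in Section 7 put
$$\bar F(\theta,\omega):=\mathbb E\big[\delta(PY_\theta)\,|PY_\theta^\perp|\,e^{-\omega^2|A^+Y_\theta|^2/2}\big].$$
Apply (15) with $\psi(v_1,v_2)=\partial_\theta^2\Phi(\theta,r\rho)$. By (13) this is an even function of $(v_1,v_2)$ bounded by $2c_*r^2$. With (18) and $e^{-\omega^2R^2/2}=e^{-\omega^2/2}e^{-\omega^2|A^+Y_\theta|^2/2}$,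
$$\mathcal I(r)=\mathbb E_A\int_0^\infty d\omega\,e^{-\omega^2/2}\int_0^\pi d\theta\,\nu_\theta(\omega)\,\bar F(\theta,\omega)\qquad(d=2).\tag{21}$$
Fubini's theorem applies: $|\nu_\theta|\le\frac4\pi r^2$, and $\bar F$ is bounded uniformly in $A,\theta,\omega$ for each fixed $n$. Indeed $f(x)\le(2\pi a)^{-1/2}e^{-x^2/2b}$, so $\bar F$ is at most $(b/a)^{n'}$ times its value for $N(0,b)$ entries, which is at most $(2\pi b)^{-d/2}\,\mathbb E|N(0,bI_d)|$.

## 9. Gaussian entries: the exact constant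

This section proves (4). Let $\tau\equiv1$ and $n\ge3$. The product of densities in the definition of $\bar F$ is $(2\pi)^{-n'}e^{-(|Y|^2+|Y'|^2)/2}$, so $\bar F(\theta,\omega)$ does not depend on $\theta$. By (21) and (19), $\mathcal I(r)=0$, and (14) gives $\mathbb E[\chi_n]N_1=c_*Z$. By (8), $N_1=1/\sqrt{2\pi}$. Hence
$$2Z=\frac{2\,\mathbb E\chi_n}{c_*\sqrt{2\pi}}=\mathbb E\chi_n\le(\mathbb E\chi_n^2)^{1/2}=\sqrt n.$$
In (5), $p(M\pm s\nu)=p(M)e^{-s^2/2}\le p(M)$, because $\langle M,\nu\rangle=u^TMv=0$; and where $s<\sigma_{n-1}$ the Jacobian lies in $[0,1]$. So $\mathbb P(\sigma_n\le t)\le2tZ=t\,\mathbb E\chi_n$, and $t=\varepsilon/\sqrt n$ gives (4). $\blacksquare$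

For a mixture, $\bar F$ does depend on $\theta$. We expand it around the Gaussian case. For this we need to know that no single row has a large influence, which is the subject of the next section.

## 10. Many small singular values, and delocalization

**Lemma 3.** Let $G$ be $n'\times N$ with iid $\xi$ entries, $N\in\{n-2,n-1\}$, $0\le n'-N\le2$, and singular values $s_{(1)}\le\dots\le s_{(N)}$. With probability at least $1-2ne^{-2m}$, $\sum_{l>m}s_{(l)}^{-2}\ge c_0n/m$, where $c_0=c_0(a,b)>0$.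

**Step 1: blocks have bounded projections.** $G$ has full rank almost surely. Let $k=2m$ and take $\lfloor N/k\rfloor$ disjoint blocks $J$ of $k$ columns. Let $F_J$ be the span of the columns outside $J$, and $\Pi_J$ the projection onto $F_J^\perp$, which has dimension $n'-N+k\le k+2$. The block $G_J$ is independent of $F_J$. Given $F_J$ and $\tau$, for unit vectors $y\in F_J^\perp$ and $x\in\mathbb R^k$ the variable $y^TG_Jx$ is centered Gaussian with variance at most $b$. Take $\frac14$-nets of the two unit spheres, of sizes at most $9^{k+2}$ and $9^k$; then $\|\Pi_JG_J\|\le2\max|y^TG_Jx|$ over the nets. Hence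
$$\mathbb P\big(\|\Pi_JG_J\|>2\lambda\sqrt k\big)\le9^{2k+2}\cdot2e^{-\lambda^2k/2b}\le2e^{-k}\qquad\text{for }\lambda^2=2b(1+4\log9).$$
Put $C_3=2\lambda$. There are at most $n$ blocks, so with probability at least $1-2ne^{-2m}$ every block satisfies $\|\Pi_JG_J\|\le C_3\sqrt k$. Assume this from now on.

**Step 2: the block rows of $G^+$.** The rows $w_j$ of $G^+=(G^TG)^{-1}G^T$ lie in $\operatorname{range}G$ and satisfy $\langle w_j,g_l\rangle=\delta_{jl}$, where $g_l$ are the columns of $G$. For $j\in J$ this gives $w_j\in F_J^\perp\cap\operatorname{range}G$. This space equals $\operatorname{range}(\Pi_JG_J)$: it contains each $\Pi_Jg_l$, since $g_l$ and $F_J$ lie in $\operatorname{range}G$, and both spaces have dimension $k$. Moreover $\langle w_j,\Pi_Jg_l\rangle=\langle w_j,g_l\rangle=\delta_{jl}$ for $j,l\in J$. So the block $(G^+)_J$ of rows is $(\Pi_JG_J)^+$, which has $k$ singular values, all at least $1/(C_3\sqrt k)$.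

**Step 3: remove $m$ directions and sum.** For any projection $E$ of rank $m$, $\|(G^+)_J(I-E)\|_{HS}^2$ is at least the sum of the $k-m$ smallest squared singular values of $(G^+)_J$ (best rank-$m$ approximation), hence at least $(k-m)/(C_3^2k)=1/(2C_3^2)$. Let $E$ project onto the left singular vectors of $G$ for $s_{(1)},\dots,s_{(m)}$ and sum over the blocks:
$$\sum_{l>m}s_{(l)}^{-2}=\|G^+(I-E)\|_{HS}^2\ge\frac{\lfloor N/k\rfloor}{2C_3^2}\ge c_0\frac nm.\qquad\square$$

**Notation.** Let $\omega_1^2:=\frac2{ac_0}\cdot\frac{m^2}n$. For $\omega>0$ let $K=K_\omega:=\omega^2(AA^T+\omega^2)^{-1}$. Its eigenvalue is $1$ on $(\operatorname{range}A)^\perp$ and $\omega^2/(s^2+\omega^2)$ on a left singular vector with singular value $s$. So $K_\omega$ increases with $\omega$, and $P\le K_\omega\le I$, where $P$ is the projection onto $(\operatorname{range}A)^\perp$. *Example.* For $A=(s,0)^T$, $K_\omega=\operatorname{diag}(\frac{\omega^2}{s^2+\omega^2},1)$ and $P=\operatorname{diag}(0,1)$.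

**Lemma 4.** Let $A$ have iid $\xi$ entries and size $(n-2+d)\times(n-2)$, $d\in\{1,2\}$, or $n\times(n-1)$, with singular values $s_k$. With probability at least $1-n^{-10}$ the following event $\mathcal G$ holds:

- (G1) $\prod_k(1+a\omega^2/s_k^2)^{-1/2}\le e^{-m/2}$ for all $\omega\ge\omega_1$;
- (G2) $\max_i(K_\omega)_{ii}\le Cm/n$ for all $\omega\le\omega_1$.

By monotonicity in $\omega$ it is enough to treat $\omega=\omega_1$.

**Step 1: (G1).** Assume the event of Lemma 3 for $A$, and let $x_l=a\omega_1^2/s_{(l)}^2$, which decreases in $l$. If $x_m\ge2$, the product is at most $3^{-m/2}\le e^{-m/2}$. Otherwise $x_l<2$ for $l>m$; since $\log(1+x)\ge x/2$ on $[0,2]$ (concavity and $\log3>1$), the product is at most $\exp(-\frac14\sum_{l>m}x_l)\le\exp(-\frac14a\omega_1^2c_0n/m)=e^{-m/2}$.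

**Step 2: a formula for $K_{ii}$.** Let $a_i$ be the $i$th row of $A$ (as a column vector) and $A_i$ the matrix $A$ with that row removed; they are independent. By the Schur complement formula for the $i$th diagonal entry of $(AA^T+\omega_1^2)^{-1}$,
$$K_{ii}^{-1}=\omega_1^{-2}\big(\omega_1^2+|a_i|^2-a_i^TA_i^T(A_iA_i^T+\omega_1^2)^{-1}A_ia_i\big)=1+a_i^TBa_i,\qquad B=(A_i^TA_i+\omega_1^2)^{-1},$$
where we used $I-A_i^T(A_iA_i^T+\omega_1^2)^{-1}A_i=\omega_1^2(A_i^TA_i+\omega_1^2)^{-1}$. So (G2) needs a lower bound of order $n/m$ on $a_i^TBa_i$.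

**Step 3: reduction to a weighted sum of squares.** The matrix $A_i$ has an admissible size for Lemma 3; assume its event. Let $s_{(l)}$ be the singular values of $A_i$ and $\beta_l=(s_{(l)}^2+\omega_1^2)^{-1}$ the eigenvalues of $B$ in decreasing order. Given $\tau$, $a_i=T_i^{1/2}g$ with $T_i\ge aI$ diagonal and $g$ standard Gaussian. The eigenvalues of $T_i^{1/2}BT_i^{1/2}$ are those of $B^{1/2}T_iB^{1/2}\ge aB$, hence they dominate the $a\beta_l$ one by one. So $a_i^TBa_i$ is stochastically at least $a\sum_l\beta_lg_l^2$ with $g_l$ iid $N(0,1)$.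

**Step 4: two cases.** If $s_{(m)}^2\le\omega_1^2$, then $\beta_l\ge1/(2\omega_1^2)$ for $l\le m$. By the exponential Markov inequality $\mathbb P(\sum_{l\le m}g_l^2\le\frac m{10})\le e^{m/10}3^{-m/2}\le e^{-0.4m}$. Outside this event the lower bound is $\frac{am}{20\omega_1^2}=c'n/m$.

If $s_{(m)}^2>\omega_1^2$, then $\beta_l\ge\frac12s_{(l)}^{-2}$ for $l>m$, so $X:=\sum_{l>m}\beta_l\ge c_0n/(2m)$. With $t=m/X$,
$$\mathbb P\Big(\sum_l\beta_lg_l^2\le\frac X8\Big)\le e^{m/8}\prod_l(1+2t\beta_l)^{-1/2}.$$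
If $t\beta_m\ge1$, the product is at most $3^{-m/2}\le e^{-m/2}$. Otherwise $2t\beta_l<2$ for $l>m$, and the product is at most $\exp(-\frac12\sum_{l>m}t\beta_l)=e^{-tX/2}=e^{-m/2}$. So the probability is at most $e^{m/8-m/2}\le e^{-0.3m}$, and outside this event the lower bound is $aX/8\ge c'n/m$.

**Step 5: union bound.** The total failure probability is at most $(n+1)\cdot2ne^{-2m}+ne^{-0.3m}\le n^{-10}$ for large $n$, as $m\ge\log^2n$. $\square$

## 11. How $\bar F$ depends on the angle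

Fix $d\in\{1,2\}$, a full-rank $n'\times(n-2)$ matrix $A$ with singular values $s_k$, $\omega>0$ and $\theta$. Index the $2n'$ entries of $(Y_1,Y_2)$ by $\alpha=(j,i)$, $j\in\{1,2\}$, $1\le i\le n'$. For $\Delta=(\Delta_\alpha)$ with $\Delta_\alpha\in[a-1,b-1]$ put $\mathbb T=I+\operatorname{diag}\Delta$, let $\varphi_\Delta$ be the density of $N(0,\mathbb T)$, and let $\mathbb F(\Delta)$ be $\mathbb E[\delta(PY_\theta)|PY_\theta^\perp|e^{-\omega^2|A^+Y_\theta|^2/2}]$ with $f^\otimes(Y_1)f^\otimes(Y_2)$ replaced by $\varphi_\Delta(Y_1,Y_2)$. If the $\Delta_\alpha$ are iid copies of $\tau-1$, then by Tonelli's theorem $\bar F(\theta,\omega)=\mathbb E\,\mathbb F(\Delta)$; and $\mathbb F(0)$ is the Gaussian value. Put $\kappa_\alpha:=K_{ii}\le1$ for $\alpha=(j,i)$, and $\Sigma_2:=\sum_\alpha\kappa_\alpha^2$.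

**Lemma 5.**

- (i) $0\le\mathbb F(\Delta)\le C\prod_k(1+a\omega^2/s_k^2)^{-1/2}$, and $\mathbb F(0)$ does not depend on $\theta$.
- (ii) $|\bar F-\mathbb F(0)|\le Ce^{C\Sigma_2}\,\Sigma_2\,\mathbb F(0)$.
- (iii) For $d=2$: $\bar F=\mathbb F(0)\big[1+\frac V2\sum_i(\mathcal A_i+\mathcal B_i\cos4\theta)\big]+\mathrm{Rem}$, with $\mathcal A_i,\mathcal B_i$ independent of $\theta$,
$$\mathcal B_i=\tfrac3{16}\big(K_{ii}^2+K_{ii}P_{ii}-\tfrac18P_{ii}^2\big)\ge0,\qquad|\mathrm{Rem}|\le Ce^{C\Sigma_2}\Big(\sum_\alpha\kappa_\alpha^3+\Sigma_2^2\Big)\mathbb F(0).$$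

Before the proof, here is why (ii) alone does not give (11). With (G2), $\Sigma_2\le Cm^2/n$ for $\omega\le\omega_1$. Inserting (ii) into (21) bounds that part of $\mathcal I(r)$ only by $Cr^2\omega_1m^2/n\le Cr^2m^3n^{-3/2}$. Then (14) leaves an error $Cm^3n^{-1/2}$, so the error in $C_n$ is $Cm^3/n$. This swamps the gain of order $1/n$ we are after. At this order we need a sign instead of a bound. Part (iii) says that the second-order term depends on $\theta$ only through $\cos4\theta$, with a nonnegative coefficient, and (20) says that $\nu_\theta$ has nonpositive fourth harmonic. So this term pushes $\mathcal I(r)$ in the favorable direction.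

**Step 1: replace the delta by a Gaussian.** The aim is to work with ordinary expectations. For $\lambda>0$ let $\mathbb F^\lambda(\Delta)$ be $\mathbb F(\Delta)$ with $\delta(PY_\theta)$ replaced by $(\frac\lambda{2\pi})^{d/2}e^{-\lambda|PY_\theta|^2/2}$. Writing $Y_\theta=Y+z$ with $Y\in W$, $z\in W^\perp$, so that $A^+Y_\theta=A^+Y$, we get $\mathbb F^\lambda(\Delta)=\int_{W^\perp}(\frac\lambda{2\pi})^{d/2}e^{-\lambda|z|^2/2}\,\Theta_\Delta(z)\,dz$ with
$$\Theta_\Delta(z)=\int_WdY\int dY'\,\varphi_\Delta\big(\mathsf c(Y+z)-\mathsf sY',\,\mathsf s(Y+z)+\mathsf cY'\big)\,|PY'|\,e^{-\omega^2|A^+Y|^2/2}.$$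
Since $\varphi_\Delta\le(2\pi a)^{-n'}e^{-(|Y|^2+|z|^2+|Y'|^2)/2b}$, dominated convergence shows that $\Theta_\Delta$ is continuous, and it is bounded uniformly in $\Delta$. Moreover $\Theta_\Delta(0)=\mathbb F(\Delta)$. So $\mathbb F^\lambda(\Delta)\to\mathbb F(\Delta)$ boundedly as $\lambda\to\infty$, and $\mathbb E\,\mathbb F^\lambda(\Delta)\to\bar F$. We prove all statements for $\mathbb F^\lambda$ with constants independent of $\lambda$ (in (iii) with $K_{ii}$ in $\mathcal A_i,\mathcal B_i$ replaced by a quantity tending to $K_{ii}$) and let $\lambda\to\infty$. Until then $\mathbb F$ means $\mathbb F^\lambda$, and $\bar F$ means $\mathbb E\,\mathbb F^\lambda(\Delta)$.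

**Step 2: a closed formula.** Let $D$ be an orthonormal basis matrix of $W^\perp$ and put
$$\Omega=[\mathsf cI,\mathsf sI],\qquad Q_0=\omega^2(AA^T)^++\lambda P,\qquad\mathcal Q=\Omega^TQ_0\Omega,\qquad L=D^T[-\mathsf sI,\mathsf cI].$$
Since $|A^+y|^2=y^T(AA^T)^+y$, with $\mathcal Y=(Y_1,Y_2)\sim N(0,\mathbb T)$ we have $\mathbb F=(\frac\lambda{2\pi})^{d/2}\mathbb E\big[e^{-\frac12\mathcal Y^T\mathcal Q\mathcal Y}|L\mathcal Y|\big]$. Here $\Omega\Omega^T=I$, $LL^T=I_d$ and $L\Omega^T=0$, so $L\mathcal Q=0$. Completing the Gaussian integral,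
$$\mathbb F=q\,e(\Gamma),\qquad q=\Big(\frac\lambda{2\pi}\Big)^{d/2}\det(I+\mathbb T\mathcal Q)^{-1/2},\qquad\Gamma=L(\mathbb T^{-1}+\mathcal Q)^{-1}L^T,\qquad e(\Gamma)=\mathbb E|N(0,\Gamma)|.$$

**Step 3: differentiation rules.** Let $U=(I+\mathbb T\mathcal Q)^{-1}$, $\hat k=\mathcal QU$, $\ell_\alpha=LUe_\alpha\in\mathbb R^d$. One checks by multiplying with $I+\mathbb T\mathcal Q$ that $\hat k=\mathcal Q^{1/2}(I+\mathcal Q^{1/2}\mathbb T\mathcal Q^{1/2})^{-1}\mathcal Q^{1/2}$, so $\hat k$ is symmetric and $\ge0$. With $\partial_\alpha=\partial/\partial\Delta_\alpha$,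
$$\partial_\alpha q=-\tfrac12\hat k_{\alpha\alpha}q,\qquad\partial_\alpha\hat k_{\beta\gamma}=-\hat k_{\beta\alpha}\hat k_{\alpha\gamma},\qquad\partial_\alpha\Gamma=\ell_\alpha\ell_\alpha^T,\qquad\partial_\beta\ell_\alpha=-\hat k_{\beta\alpha}\ell_\beta.\tag{22}$$
Indeed $\partial_\alpha\mathbb T=e_\alpha e_\alpha^T$, so $\partial_\alpha\log\det(I+\mathbb T\mathcal Q)=\operatorname{tr}(Ue_\alpha e_\alpha^T\mathcal Q)=\hat k_{\alpha\alpha}$. Next, $\partial_\alpha U=-Ue_\alpha e_\alpha^T\mathcal QU=-Ue_\alpha e_\alpha^T\hat k$, which gives the second and fourth rules. For the third, $\Sigma:=(\mathbb T^{-1}+\mathcal Q)^{-1}=U\mathbb T$ is symmetric, and $\partial_\alpha\Sigma=\Sigma\mathbb T^{-1}e_\alpha e_\alpha^T\mathbb T^{-1}\Sigma=Ue_\alpha e_\alpha^TU^T$.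

**Step 4: bounds on the ingredients.** The aim is to show that each index costs at most $\sqrt{\kappa}$. Let
$$\mathcal K=\mathcal Q(I+\mathcal Q)^{-1}=\Omega^TK^\lambda\Omega,\qquad K^\lambda=Q_0(I+Q_0)^{-1}=K(I-P)+\tfrac\lambda{1+\lambda}P\le K.$$
From $\mathbb T\ge aI$ and $a\le1$, $\hat k\le\mathcal Q(I+a\mathcal Q)^{-1}\le a^{-1}\mathcal K$. Hence $\|\hat k\|\le C$, $\hat k_{\alpha\alpha}\le C\kappa_\alpha$, and $|\hat k_{\alpha\beta}|\le(\hat k_{\alpha\alpha}\hat k_{\beta\beta})^{1/2}\le C\sqrt{\kappa_\alpha\kappa_\beta}$.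

Since $U=I-\mathbb T\hat k$ and $L\hat k=L\mathcal QU=0$, we have $LU=L-L\operatorname{diag}(\Delta)\hat k$. For $\alpha=(j,i)$, $|Le_\alpha|\le|D^Te_i|=\sqrt{P_{ii}}\le\sqrt{\kappa_\alpha}$, and $|\hat ke_\alpha|^2\le\|\hat k\|\hat k_{\alpha\alpha}$. So $|\ell_\alpha|\le C\sqrt{\kappa_\alpha}$.

Finally $aI\le\Gamma\le bI$. The upper bound follows from $\Sigma\le\mathbb T\le bI$ and $LL^T=I_d$. For the lower bound, $\Sigma\ge(a^{-1}I+\mathcal Q)^{-1}$, and $(a^{-1}I+\mathcal Q)^{-1}L^T=aL^T$ because $\mathcal QL^T=0$. The function $e$ is smooth and positive on positive definite matrices. So on the compact set $\{aI\le\Gamma\le bI\}$ it lies between positive constants, and its derivatives up to order $4$ are bounded.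

**Step 5: part (i).** Since $\det(I+\mathbb T\mathcal Q)=\det(I+\mathcal Q^{1/2}\mathbb T\mathcal Q^{1/2})\ge\det(I+a\mathcal Q)=\det(I+aQ_0)$,
$$q\le\Big(\frac\lambda{2\pi(1+a\lambda)}\Big)^{d/2}\prod_k(1+a\omega^2/s_k^2)^{-1/2}\le(2\pi a)^{-d/2}\prod_k(1+a\omega^2/s_k^2)^{-1/2},$$
and $e(\Gamma)\le C$. At $\Delta=0$, $\Gamma=L(I+\mathcal Q)^{-1}L^T=I_d$ and $\det(I+\mathcal Q)=\det(I+Q_0)$, so $\mathbb F(0)$ does not depend on $\theta$.

**Step 6: all derivatives up to order four.** By induction on $r\le4$, $\partial_{\alpha_1}\cdots\partial_{\alpha_r}\mathbb F$ is a finite sum (number of terms and coefficients depending only on $r$) of terms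
$$q\cdot D^je(\Gamma)\big[\ell_{\beta_1}\ell_{\beta_1'}^T,\dots,\ell_{\beta_j}\ell_{\beta_j'}^T\big]_{\rm sym}\cdot\prod\hat k_{\gamma\gamma'}$$
in which each label $\alpha_i$ fills exactly two of the index slots $\beta,\beta',\gamma,\gamma'$ (the subscript means that symmetric parts are inserted). To see this, apply a further $\partial_\alpha$ by (22). On $q$ it adds a factor $\hat k_{\alpha\alpha}$. On $D^je(\Gamma)$ it adds an argument $\ell_\alpha\ell_\alpha^T$. On $\hat k_{\gamma\gamma'}$ it gives $-\hat k_{\gamma\alpha}\hat k_{\alpha\gamma'}$. On $\ell_\beta$ it gives $-\hat k_{\alpha\beta}\ell_\alpha$. In each case two slots labeled $\alpha$ appear and the other labels keep their multiplicity. By Step 4 each slot contributes at most $C\sqrt\kappa$ of its label, and $q\le C\mathbb F$ because $e(\Gamma)$ is bounded below. Hence on the whole cube $[a-1,b-1]^{2n'}$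
$$|\partial_{\alpha_1}\cdots\partial_{\alpha_r}\mathbb F|\le C\,\mathbb F\,\kappa_{\alpha_1}\cdots\kappa_{\alpha_r}\qquad(r\le4).\tag{23}$$
In particular $|\partial_\alpha\log\mathbb F|\le C$, so changing one coordinate changes $\mathbb F$ by a factor at most $C$.

**Step 7: replace the coordinates one at a time; part (ii).** Order the indices and let $\mathbb F_j:=\mathbb F(\Delta_1,\dots,\Delta_j,0,\dots,0)$. Here $\Delta_j$ has mean $0$ and variance $V$, is independent of $\Delta_{<j}$, and $0\in[a-1,b-1]$. Taylor's formula in $\Delta_j$ to second or third order with (23), the value of $\mathbb F$ at intermediate points being comparable to $\mathbb F_{j-1}$, gives conditionally on $\Delta_{<j}$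
$$\mathbb E_{\Delta_j}\mathbb F_j-\mathbb F_{j-1}=O(\kappa_j^2\mathbb F_{j-1}),\qquad\mathbb E_{\Delta_j}\mathbb F_j-\mathbb F_{j-1}=\tfrac V2\,\partial_j^2\mathbb F(\Delta_{<j},0)+O(\kappa_j^3\mathbb F_{j-1}).$$
The first form yields $\mathbb E\,\mathbb F_j\le(1+C\kappa_j^2)\mathbb E\,\mathbb F_{j-1}$, hence $\mathbb E\,\mathbb F_j\le e^{C\Sigma_2}\mathbb F(0)$ for all $j$. Summing the first form over $j$ proves (ii).

**Step 8: the second-order expansion.** Apply the same replacement to the function $\partial_j^2\mathbb F$ in the variables $\Delta_i$, $i<j$. Its second derivative in $\Delta_i$ satisfies $|\partial_i^2\partial_j^2\mathbb F|\le C\kappa_i^2\kappa_j^2\mathbb F$ by (23), so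
$$\big|\mathbb E\,\partial_j^2\mathbb F(\Delta_{<j},0)-\partial_j^2\mathbb F(0)\big|\le C\sum_{i<j}\kappa_i^2\kappa_j^2\,e^{C\Sigma_2}\,\mathbb F(0).$$
Summing the second form of Step 7 over $j$ gives $\bar F=\mathbb F(0)+\frac V2\sum_\alpha\partial_\alpha^2\mathbb F(0)+\mathrm{Rem}$ with $\mathrm{Rem}$ bounded as in (iii).

**Step 9: the second derivatives for $d=2$.** The aim is to compute $\partial_\alpha^2\mathbb F(0)$. Let $\mathsf m=e(I)=\mathbb E\chi_2=\sqrt{\pi/2}$. In polar coordinates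
$$e(\operatorname{diag}(1+s,1))=\frac{\mathsf m}{2\pi}\int_0^{2\pi}\sqrt{1+s\cos^2\phi}\,d\phi=\mathsf m\Big(1+\frac s4-\frac3{64}s^2+\cdots\Big),$$
since the means of $\cos^2$ and $\cos^4$ are $\frac12$ and $\frac38$. As $e$ is rotation invariant, at $\Gamma=I$ we have $De[\ell\ell^T]=\frac{\mathsf m}4|\ell|^2$ and $D^2e[\ell\ell^T,\ell\ell^T]=-\frac{3\mathsf m}{32}|\ell|^4$. Write $k=\hat k_{\alpha\alpha}$, $\ell=\ell_\alpha$. By (22), $\partial_\alpha k=-k^2$, so $\partial_\alpha^2q=(\frac12k^2+\frac14k^2)q=\frac34k^2q$; and $\partial_\alpha(\ell\ell^T)=-2k\,\ell\ell^T$. In $\partial_\alpha^2(q\,e)=(\partial_\alpha^2q)e+2(\partial_\alpha q)(\partial_\alpha e)+q\,\partial_\alpha^2e$ the three terms give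
$$\partial_\alpha^2\mathbb F(0)=\mathbb F(0)\Big[\tfrac34k^2-\tfrac14k|\ell|^2-\tfrac12k|\ell|^2-\tfrac3{32}|\ell|^4\Big].\tag{24}$$
At $\Delta=0$, $\hat k=\mathcal K$, and $LU=L$. So for $\alpha=(1,i)$ we have $k=\mathsf c^2K^\lambda_{ii}$ and $|\ell|^2=\mathsf s^2P_{ii}$; for $\alpha=(2,i)$ exchange $\mathsf c$ and $\mathsf s$. As $\lambda\to\infty$, $K^\lambda\to K$. In the limit the two terms for index $i$ sum to $\mathbb F(0)$ times
$$(\mathsf c^4+\mathsf s^4)\Big(\tfrac34K_{ii}^2-\tfrac3{32}P_{ii}^2\Big)-\tfrac32\mathsf c^2\mathsf s^2K_{ii}P_{ii},\qquad\mathsf c^4+\mathsf s^4=\frac{3+\cos4\theta}4,\quad\mathsf c^2\mathsf s^2=\frac{1-\cos4\theta}8.$$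
The coefficient of $\cos4\theta$ is $\frac3{16}K_{ii}^2-\frac3{128}P_{ii}^2+\frac3{16}K_{ii}P_{ii}=\mathcal B_i$. It is nonnegative because $K_{ii}\ge P_{ii}\ge0$. The rest, $\mathcal A_i$, does not depend on $\theta$. $\square$

## 12. The null vector is not more spread out than a uniform one

**Proposition 6.** For every $\xi=\sqrt\tau\,g$ as above and $n$ large,
$$\mathbb E[\chi_n]\,N_1\le c_*Z+Cm^5n^{-3/2}.\tag{25}$$

*Proof.* We bound $\mathcal I(r)$ from above by (21), with $A$ of size $n\times(n-2)$.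

**Step 1: the main range.** On $\mathcal G$ with $\omega\le\omega_1$, (G2) gives $\Sigma_2\le2n(Cm/n)^2\le Cm^2/n\le1$ and $\sum_\alpha\kappa_\alpha^3\le Cm^3/n^2$. Insert Lemma 5(iii) into $\int_0^\pi\nu_\theta(\omega)\bar F(\theta,\omega)\,d\theta$. The terms independent of $\theta$ vanish by (19), since $\mathbb F(0)$ is independent of $\theta$ as well. The $\cos4\theta$ term is $\mathbb F(0)\frac V2\sum_i\mathcal B_i\int_0^\pi\cos4\theta\,\nu_\theta\,d\theta\le0$ by (20), since $\mathcal B_i,V,\mathbb F(0)\ge0$. The remainder satisfies $|\mathrm{Rem}|\le C(m^3/n^2+m^4/n^2)\le Cm^4n^{-2}$. With $|\nu_\theta|\le\frac4\pi r^2$, it contributes after integration over $\omega\le\omega_1$ at most $Cr^2\omega_1m^4n^{-2}\le Cr^2m^5n^{-5/2}$.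

**Step 2: the rest.** On $\mathcal G$ with $\omega>\omega_1$, (G1) and Lemma 5(i) give $\bar F\le Ce^{-m/2}$. On $\mathcal G^c$, which has probability at most $n^{-10}$, use $\bar F\le C$ from Lemma 5(i). These parts contribute at most $Cr^2(e^{-m/2}+n^{-10})$.

Hence $\mathcal I(r)\le Cr^2m^5n^{-5/2}$, and (14) gives (25). $\square$

Divide (25) by $\frac{c_*}2\sqrt n$ and use $2/c_*=\sqrt{2\pi}$:
$$C_n\ge\frac{\mathbb E\chi_n}{\sqrt n}\,\sqrt{2\pi}\,N_1-\frac{Cm^5}{n^2}.\tag{26}$$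
In (9) put $t=\varepsilon/\sqrt n$. Since $2tZ=\varepsilon C_n$,
$$\mathbb P(\sigma_n\le\varepsilon n^{-1/2})\ge\varepsilon\,e^{-\varepsilon^2/(2an)}\Big[C_n-C\sqrt n\,\varepsilon^2\Big(1+\log\frac{\sqrt n}\varepsilon\Big)\Big]\qquad(0<\varepsilon\le\sqrt n).\tag{27}$$
For $0<\varepsilon\le n^{-3/4}/\log n$ the subtracted term is increasing in $\varepsilon$. At the right end $\sqrt n\,\varepsilon^2=\frac1{n\log^2n}$ and the logarithm is $O(\log n)$. So this term is $O(\frac1{n\log n})=o(\frac1n)$ uniformly, and $e^{-\varepsilon^2/(2an)}=1-o(\frac1n)$ uniformly. What remains is a lower bound for $\sqrt{2\pi}N_1$.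

## 13. Theorem 1: a symmetric mixture with $V=0.81$

For $\xi_*$, $\Delta=\tau-1=\pm0.9$ is symmetric, $a=0.1$, $b=1.9$ and $V=0.81$. Since the fourth derivative of $(1+x)^{-1/2}$ is positive, Taylor's formula gives
$$(1+x)^{-1/2}\ge1-\frac x2+\frac38x^2-\frac5{16}x^3\qquad(x>-1).\tag{28}$$
In (8), $\sum u_i^2\tau_i=1+x$ with $x=\sum u_i^2\Delta_i\ge-0.9$, and $u$ is independent of the $\Delta_i$. Averaging over $\tau$ with $u$ fixed, $\mathbb E_\tau x=\mathbb E_\tau x^3=0$ by symmetry, and $\mathbb E_\tau x^2=V\sum u_i^4\ge V/n$ by Cauchy–Schwarz. So $\sqrt{2\pi}N_1\ge1+\frac{3V}{8n}$. By (26) and (10),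
$$C_n\ge1+\frac{\frac38(0.81)-\frac14}n-o\Big(\frac1n\Big)=1+\frac{0.05375-o(1)}n.$$
With (27) and the uniform estimates after it, $\mathbb P(\sigma_n\le\varepsilon n^{-1/2})\ge\varepsilon\big(1+\frac{0.05375-o(1)}n\big)$ uniformly in $0<\varepsilon\le n^{-3/4}/\log n$. Since $0.05375>\frac1{25}$, this is (2) for all large $n$. The failure of (1) was deduced from (2) in Section 2. $\blacksquare$

## 14. Theorem 2: the fourth moment of the normal vector

The Gaussian statement (4) was proved in Section 9. For (3), by (26), (10) and (27), it suffices to show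
$$\sqrt{2\pi}\,N_1\ge1+\frac{9V}{8n}-\frac{Cm^6}{n^2},\tag{29}$$
because $\frac98V=\frac38\kappa_4$. The gain over Section 13 comes from replacing the crude bound $\sum u_i^4\ge\frac1n$ by the value $\frac3n$.

**Step 1: reduction to moments of $u$.** Apply (28) to $x=\sum u_i^2\Delta_i\ge a-1>-1$. Now $\mathbb E_\tau x=0$, $\mathbb E_\tau x^2=V\sum u_i^4$, and $\mathbb E_\tau x^3=\mathbb E[\Delta^3]\sum u_i^6$. So
$$\mathbb E_\tau\Big(1+\sum u_i^2\Delta_i\Big)^{-1/2}\ge1+\tfrac38V\sum u_i^4-C\sum u_i^6,$$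
where $u$ is the unit normal of the random $n\times(n-1)$ matrix $A$.

**Step 2: sixth powers.** For this $A$, $uu^T=P\le K_{\omega_1}$, so by (G2) $\max_iu_i^2\le Cm/n$ with probability at least $1-n^{-10}$. As $\sum u_i^6\le\max_iu_i^4\le1$, $\mathbb E\sum u_i^6\le Cm^2/n^2$.

**Step 3: the fourth harmonic of $(u_1,u_2)$.** The vector $u$ is the null vector of the $(n-1)\times n$ iid matrix $A^T$, so its coordinates are exchangeable up to a global sign. With $(u_1,u_2)=\rho(\cos\theta,\sin\theta)$ we have $u_1^4+u_2^4-6u_1^2u_2^2=\rho^4\cos4\theta$. Use (16) with this $\psi$ and $R^{-4}=\frac12\int_0^\infty\omega^3e^{-\omega^2R^2/2}d\omega$: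
$$\mathbb E[\rho^4\cos4\theta]=\tfrac12\,\mathbb E_{A'}\int_0^\infty\omega^3e^{-\omega^2/2}\int_0^\pi\cos4\theta\;\bar F(\theta,\omega)\,d\theta\,d\omega\qquad(d=1),$$
where $A'$ is $(n-1)\times(n-2)$. By Lemma 5(i), $\int_0^\pi\cos4\theta\,\mathbb F(0)\,d\theta=0$. On $\mathcal G\cap\{\omega\le\omega_1\}$ we have $\Sigma_2\le Cm^2/n\le1$, and Lemma 5(ii) bounds the inner integral by $Cm^2/n$. Here the first-order bound is enough, because $\int_0^{\omega_1}\omega^3d\omega=\frac14\omega_1^4$ is small. Elsewhere use $\bar F\le Ce^{-m/2}$ on $\mathcal G\cap\{\omega>\omega_1\}$ and $\bar F\le C$ on $\mathcal G^c$. Hence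
$$\big|\mathbb E[\rho^4\cos4\theta]\big|\le C\omega_1^4\frac{m^2}n+Cn^{-10}+Ce^{-m/2}\le\frac{Cm^6}{n^3}=:E_n.$$

**Step 4: fourth powers.** Put $x=\mathbb Eu_1^4$ and $y=\mathbb Eu_1^2u_2^2$. Step 3 says $|2x-6y|\le E_n$, and $|u|=1$ gives $nx+n(n-1)y=\mathbb E|u|^4=1$. Substituting $y=\frac x3+O(E_n)$, $\frac{n(n+2)}3x=1+O(n^2E_n)=1+O(m^6/n)$. Hence
$$\mathbb E\sum_iu_i^4=nx=\frac3n+O\Big(\frac{m^6}{n^2}\Big).$$

Steps 1, 2 and 4 with (8) give (29). Then (26) and (10) give $C_n\ge1+\frac{\frac38\kappa_4-\frac14}n-\frac{C(\log n)^{12}}{n^2}$, and (27), with error terms that are $o(1/n)$ uniformly in $0<\varepsilon\le n^{-3/4}/\log n$, gives (3).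

If $\kappa_4>\frac23$, the factor in (3) exceeds $1+c'/n$ for some $c'>0$ (which may depend on $\xi$) and all large $n$. Given any $c>0$, take $\varepsilon\in[e^{-cn/2},n^{-3/4}/\log n]$. The excess over $\varepsilon$ is at least $c'e^{-cn/2}/n>e^{-cn}$ for large $n$, so (1) fails for $\xi$. $\blacksquare$
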